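# Locally planar graphs and the $\omega$-Erdős cardinal

## 1. The theorem, and the vocabulary it uses

**Theorem 1 (ZFC).** For every infinite cardinal $\lambda$ the following are equivalent.

- (i) $\lambda\not\to(\omega)^{<\omega}_2$.
- (ii) Every partial order of cardinality $\le\lambda$ is representable by locally planar graphs.
- (iii) The antichain of cardinality $\lambda$ is representable by locally planar graphs.
- (iv) The reversed well-order $\lambda^*$ is representable by locally planar graphs.

Moreover, if $\lambda\to(\omega)^{<\omega}_2$, then for any locally planar graphs $G_\alpha$ $(\alpha<\lambda)$ there are $\alpha<\beta$ with $G_\alpha\to G_\beta$.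

Let us go through the words. A *graph* is simple and undirected, and may be infinite. A *homomorphism* $f:G\to H$ is a map $V(G)\to V(H)$ that sends edges to edges. We write $G\to H$ if a homomorphism exists. A graph is *locally planar* if every finite subgraph of it is planar. For example, let $K_{2,\kappa}$ have two "centers" $a,b$ and $\kappa$ further vertices, each joined to both centers. A finite subgraph sits inside some $K_{2,n}$, which is planar, so $K_{2,\kappa}$ is locally planar however large $\kappa$ is.

A partial order $(A,\le_A)$ is *representable* by a class $\mathcal K$ of graphs if one can assign to every $x\in A$ a graph $\phi(x)\in\mathcal K$ such that for all $x,y\in A$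
$$x\le_A y\iff \phi(x)\to\phi(y).$$
Representing an antichain thus means finding graphs with no homomorphism between any two different ones. The order $\lambda^*$ is the set $\lambda$ with its order turned around.

Next, the arrow. $[X]^n$ is the set of $n$-element subsets of $X$, and $[X]^{<\omega}=\bigcup_n[X]^n$. Finite sets of ordinals are identified with their increasing enumerations, so we write $f(\alpha_0,\dots,\alpha_n)$ for $f(\{\alpha_0,\dots,\alpha_n\})$ when $\alpha_0<\dots<\alpha_n$. For $f:[X]^{<\omega}\to\{0,1\}$, a set $H\subseteq X$ is *homogeneous* if for each $n$ the function $f$ is constant on $[H]^n$ (the constant may depend on $n$). For a cardinal $\lambda$,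
$$\lambda\to(\omega)^{<\omega}_2$$
means that every $f:[\lambda]^{<\omega}\to\{0,1\}$ has an infinite homogeneous set. If $\lambda\le\lambda'$ and $\lambda$ has this property, so does $\lambda'$: restrict $f$ to $[\lambda]^{<\omega}$. The least such $\lambda$, if there is one, is the *$\omega$-Erdős cardinal* $\kappa(\omega)$. Hence (i) says "$\lambda<\kappa(\omega)$, or $\kappa(\omega)$ does not exist".

To see how strong the arrow is, take $\lambda=\omega$. For one fixed $n$, Ramsey's theorem gives an infinite set on which $f$ is constant on $n$-sets. The arrow asks for one set that serves all $n$ at once, and this fails on $\omega$. Put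
$$f(s)=1\iff s\ne\emptyset\text{ and }\min s\ge|s| .\tag{1}$$
If $H\subseteq\omega$ is infinite and $n>\min H$, then $[H]^n$ contains a set with minimum $\min H<n$ and also one with minimum $\ge n$. So $f$ is not constant on $[H]^n$, and $\omega\not\to(\omega)^{<\omega}_2$.

The question behind Theorem 1 comes from "Universal partial order represented by means of oriented trees and other simple graphs", https://github.com/lclem/bibliographer: *is every partial order, of any cardinality, representable by locally planar graphs?* (Every countable partial order is representable, even by finite planar graphs.) The answer depends on the universe of sets.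

**Corollary 2.** In ZFC, the statement "every partial order of every cardinality is representable by locally planar graphs" is equivalent to "there is no $\omega$-Erdős cardinal". Consequently:

- the statement holds in every model of ZFC without inaccessible cardinals, so if ZFC is consistent, ZFC does not refute it;
- it is false whenever $\kappa(\omega)$ exists (for instance if there is a Ramsey cardinal), so if ZFC + "$\kappa(\omega)$ exists" is consistent, ZFC does not prove it, and the statement is then independent of ZFC;
- unconditionally, every partial order of cardinality below the first strongly inaccessible cardinal (e.g. of cardinality $2^{\aleph_0}$ or $\beth_\omega$) is representable.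

The corollary uses that $\kappa(\omega)$, if it exists, is strongly inaccessible. We prove this in Section 6.

## 2. Odd cycles, disjoint unions, and the limit of countable graphs

We first look at what can be done by hand. A fact used twice: a closed walk of odd length $\ell$ contains an odd cycle of length $\le\ell$. (If the walk repeats a vertex, split it into two shorter closed walks, one of which is odd, and continue.)

*The order $\omega^*$.* For odd $m,n\ge3$ we have $C_m\to C_n$ if and only if $m\ge n$. If $m\ge n$, walk once around $C_n$ and use the remaining even number $m-n$ of steps to go back and forth along an edge. Conversely, a homomorphism turns $C_m$ into a closed walk of length $m$ in $C_n$, which contains an odd cycle of length $\le m$; the only cycle is $C_n$, so $n\le m$. Hence $n\mapsto C_{2n+3}$ represents $\omega^*$ by finite planar graphs.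

*Antichains suffice, if the graphs are connected.*

**Lemma 3.** Let $G_\alpha$ $(\alpha<\lambda)$ be connected locally planar graphs with $G_\alpha\not\to G_\beta$ for $\alpha\neq\beta$. Then every partial order of cardinality $\le\lambda$ is representable by locally planar graphs.

*Proof.* Let $(P,\le)$ be the order, let $p\mapsto\alpha(p)$ be an injection $P\to\lambda$, and write $G_p$ for $G_{\alpha(p)}$. Put $\phi(p)=\bigsqcup_{q\le p}G_q$, the disjoint union. A finite subgraph of it is a finite disjoint union of planar graphs, so $\phi(p)$ is locally planar. If $p\le p'$, then $\phi(p)\subseteq\phi(p')$ by transitivity, so $\phi(p)\to\phi(p')$. Conversely let $\phi(p)\to\phi(p')$. The connected graph $G_p$ maps into one component $G_q$ of $\phi(p')$, where $q\le p'$. By hypothesis $q=p$, so $p\le p'$. $\square$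

*Where countable graphs stop.* A sensible person would now look for many small graphs, say countable ones. There are at most $2^{\aleph_0}$ countable graphs up to isomorphism. So among more than $2^{\aleph_0}$ countable graphs two are isomorphic, and no antichain of that size can be built from them. Past the continuum we need uncountable connected graphs that are tied together well enough for two of them to be told apart. Trees with labels on the arcs will carry the set theory, and planar gadgets will then replace the labels.

## 3. Trees of increasing and decreasing sequences

An *oriented tree* is obtained from a tree, here possibly infinite, by choosing a direction for each edge. A *labelled tree* is an oriented tree whose arcs carry labels in $\{0,1,2,3\}$. Homomorphisms of labelled trees map arcs to arcs of the same label.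

We want labelled trees $D_\alpha$ $(\alpha<\lambda)$ with no homomorphism $D_\alpha\to D_\beta$ for $\alpha\ne\beta$. One half is easy: decreasing sequences of ordinals measure rank.

For an ordinal $\alpha$, let $R_\alpha$ be the set of all finite strictly decreasing sequences of ordinals with first term $\alpha$. Let $E_\alpha$ be the labelled tree on $R_\alpha\cup\{z\}$ with arcs $d\to d^\frown\delta$ of label $2$, and one arc $\langle\alpha\rangle\to z$ of label $3$. The vertex $\langle\alpha\rangle$ is the *root*. For instance, $E_0$ has the single arc $\langle0\rangle\to z$. In $E_2$ the label-2 part has the vertices $\langle2\rangle,\langle2,0\rangle,\langle2,1\rangle,\langle2,1,0\rangle$, so it has a path of two arcs that $E_1$ cannot receive.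

To exclude maps in the other direction we attach increasing sequences. Let $\lambda$ be an infinite cardinal and $c:[\lambda]^{<\omega}\to\{0,1\}$ a function, still to be chosen. For $\alpha<\lambda$ let $S_\alpha$ be the set of all finite strictly increasing sequences in $\lambda$ with first term $\alpha$. The sequence $\langle\alpha\rangle$ of $S_\alpha$ and of $R_\alpha$ is the same vertex. Let $D_\alpha$ be $E_\alpha$ together with $S_\alpha$ and the arcs
$$s\to s^\frown\xi\quad\text{in }S_\alpha,\quad\text{with label }c(s^\frown\xi)\in\{0,1\}.$$
All arcs of $D_\alpha$ point away from the root.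

**Lemma 4.** Let $F:D_\alpha\to D_\beta$ or $F:E_\alpha\to E_\beta$ be a homomorphism of labelled trees. Then $F(\langle\alpha\rangle)=\langle\beta\rangle$ and $\alpha\le\beta$.

*Proof.* There is only one arc of label 3 on each side, so $F(\langle\alpha\rangle)=\langle\beta\rangle$. Label-2 arcs leaving a vertex of $R_\beta$ lead to $R_\beta$, so by induction on length $F$ maps $R_\alpha$ into $R_\beta$, and $F(d^\frown\delta)=F(d)^\frown\delta'$ for some $\delta'$.

Let $l(d)$ denote the last term of $d$. We show $l(d)\le l(F(d))$ for all $d\in R_\alpha$ by induction on the ordinal $l(d)$. Let $\delta<l(d)$ and $F(d^\frown\delta)=F(d)^\frown\delta'$. By induction $\delta\le\delta'$, and $\delta'<l(F(d))$ because sequences in $R_\beta$ decrease. So $l(F(d))>\delta$ for every $\delta<l(d)$, that is, $l(F(d))\ge l(d)$. For $d=\langle\alpha\rangle$ this says $\alpha\le\beta$. $\square$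

So only the case $\alpha<\beta$ remains. There a homomorphism produces an infinite sequence, by feeding its own output back into it.

**Lemma 5.** Suppose that no infinite sequence $\alpha_0<\alpha_1<\cdots$ in $\lambda$ satisfies
$$c(\alpha_0,\dots,\alpha_{n})=c(\alpha_1,\dots,\alpha_{n+1})\quad\text{for all } n\ge1.\tag{2}$$
Then for $\alpha\neq\beta$ in $\lambda$ there is no homomorphism $D_\alpha\to D_\beta$ of labelled trees.

*Proof.* Let $F:D_\alpha\to D_\beta$ with $\alpha\ne\beta$. By Lemma 4, $\alpha<\beta$. Put $\alpha_0=\alpha$ and $\alpha_1=\beta$; then $F(\langle\alpha_0\rangle)=\langle\alpha_1\rangle$. Suppose that $n\ge1$ and $\alpha_0<\dots<\alpha_n$ are chosen with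
$$F(\langle\alpha_0,\dots,\alpha_{n-1}\rangle)=\langle\alpha_1,\dots,\alpha_n\rangle .$$
Since $\alpha_n>\alpha_{n-1}$, there is an arc from $\langle\alpha_0,\dots,\alpha_{n-1}\rangle$ to $\langle\alpha_0,\dots,\alpha_n\rangle$, of label $c(\alpha_0,\dots,\alpha_n)\in\{0,1\}$. Its image is an arc of the same label leaving $\langle\alpha_1,\dots,\alpha_n\rangle$, and all arcs with label 0 or 1 stay in $S_\beta$. So $F(\langle\alpha_0,\dots,\alpha_n\rangle)=\langle\alpha_1,\dots,\alpha_n,\alpha_{n+1}\rangle$ for some $\alpha_{n+1}>\alpha_n$ with $c(\alpha_1,\dots,\alpha_{n+1})=c(\alpha_0,\dots,\alpha_n)$. The infinite sequence so obtained satisfies (2), a contradiction. $\square$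

*The case $\lambda\le2^{\aleph_0}$.* Here a suitable $c$ can be written down. Choose distinct $x_\alpha\in\{0,1\}^{\omega}$ $(\alpha<\lambda)$ and let $c(\alpha_0,\dots,\alpha_n)=x_{\alpha_0}(n-1)$ for $n\ge1$, and $c=0$ on sets of size $\le1$. Then (2) says $x_{\alpha_0}=x_{\alpha_1}$, which is false. This $c$ looks only at the first ordinal, so it cannot work beyond the continuum, where two ordinals $\alpha_0<\alpha_1$ have the same code.

*The obvious choice for general $\lambda$.* If $\lambda\not\to(\omega)^{<\omega}_2$, we are given $f$ without an infinite homogeneous set, and the obvious attempt is $c=f$. It breaks exactly at (2): a homomorphism yields a sequence that looks the same to $f$ after *one shift of initial segments*, and this is much weaker than homogeneity. The failure already occurs for $\lambda=\omega$ and the $f$ of (1). If $c=f$, then $c(s)=0$ whenever $|s|\ge2$ and $\min s\in\{0,1\}$. So all arcs in $S_0$ and in $S_1$ have label 0, and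
$$\langle0,\xi_1,\dots,\xi_n\rangle\mapsto\langle1,\xi_1+1,\dots,\xi_n+1\rangle,\qquad z\mapsto z$$
is a homomorphism $D_0\to D_1$ (recall $R_0=\{\langle0\rangle\}$). Accordingly the sequence $0,1,2,\dots$ satisfies (2), although $f$ has no infinite homogeneous set. We have to find a better $c$, starting from $f$.

## 4. From shift-invariant sequences to homogeneous sets

The way out is to let $c$ record far more than $f$: every first-order fact about tuples in a structure that knows $f$. Then (2) says that the shift preserves all first-order facts. So it gives an elementary map $j$ from a small elementary substructure to itself. The sequence $\alpha_0,\alpha_1,\dots$ itself need not be homogeneous. But the first ordinal that $j$ moves, together with its images under $j,j^2,\dots$, will be.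

**Lemma 6 (shift lemma).** Let $\lambda$ be infinite with $\lambda\not\to(\omega)^{<\omega}_2$. There is $c:[\lambda]^{<\omega}\to\{0,1\}$ such that no infinite sequence $\alpha_0<\alpha_1<\cdots$ in $\lambda$ satisfies (2).

*Proof.* Fix $f:[\lambda]^{<\omega}\to\{0,1\}$ without an infinite homogeneous set.

**Step 1: the structure.** This step builds a structure that knows $f$ and has Skolem functions. Start with the set $\lambda$, the relation $<$, and for each $n\ge1$ the $n$-ary relation
$$\{(\xi_1,\dots,\xi_n):\xi_1<\dots<\xi_n,\ f(\xi_1,\dots,\xi_n)=1\}.$$
Call this language $\mathcal L_0$. Given $\mathcal L_k$, add for each $\mathcal L_k$-formula $\psi(y,v_0,\dots,v_{r-1})$ an $r$-ary function symbol. Interpret it as the function sending $\vec v$ to the least $y$ with $\psi(y,\vec v)$ if there is one, and to $0$ otherwise. This gives $\mathcal L_{k+1}$. The union $\mathcal L=\bigcup_k\mathcal L_k$ is countable. Let $\mathfrak A$ be the resulting $\mathcal L$-structure. By the Tarski–Vaught test, every nonempty subset of $\lambda$ closed under the functions of $\mathfrak A$ is an elementary substructure of $\mathfrak A$.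

**Step 2: the function $c$.** This step codes all formulas into $c$, one for each size. Enumerate formulas as $\varphi_2,\varphi_3,\dots$ so that the free variables of $\varphi_n$ are among $v_0,\dots,v_{n-1}$ and every $\mathcal L$-formula with free variables among the $v_i$ occurs. This is possible: there are countably many formulas, and a formula can be postponed until $n$ is large enough, with trivial formulas filling the gaps. For $n\ge2$ put
$$c(\alpha_0,\dots,\alpha_{n-1})=1\iff\mathfrak A\models\varphi_n[\alpha_0,\dots,\alpha_{n-1}],$$
and let $c=0$ on sets of size $\le1$.

Suppose now, for a contradiction, that $\alpha_0<\alpha_1<\cdots$ satisfies (2). Then for every formula $\varphi(v_0,\dots,v_{r-1})$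
$$\mathfrak A\models\varphi[\alpha_0,\dots,\alpha_{r-1}]\iff\mathfrak A\models\varphi[\alpha_1,\dots,\alpha_r].\tag{3}$$
Indeed $\varphi=\varphi_n$ for some $n\ge2$, and (2), used for the sets of size $n$, gives $\mathfrak A\models\varphi_n[\alpha_0,\dots,\alpha_{n-1}]\Leftrightarrow\mathfrak A\models\varphi_n[\alpha_1,\dots,\alpha_n]$; only the values at the free variables matter.

**Step 3: the elementary map.** This step turns the shift into a map on ordinals. Let $M$ be the set of all values $\tau(\alpha_0,\dots,\alpha_{r-1})$ of $\mathcal L$-terms. It is nonempty and closed under the functions, so $M\prec\mathfrak A$. Define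
$$j(\tau(\alpha_0,\dots,\alpha_{r-1}))=\tau(\alpha_1,\dots,\alpha_r).$$
This is well defined: if two terms $\tau,\tau'$ have the same value at $\alpha_0,\alpha_1,\dots$, then (3) for the formula $\tau=\tau'$ says that they have the same value at $\alpha_1,\alpha_2,\dots$. In the same way, a formula about values of terms is a formula about the $\alpha_i$, so (3) shows that $j:M\to M$ is elementary. Moreover $j(\alpha_i)=\alpha_{i+1}$, and $j$ is strictly increasing because $<$ is in the language.

**Step 4: the first moved ordinal.** This step selects the candidates for a homogeneous set. Let $\gamma=\min\{\xi\in M:j(\xi)\neq\xi\}$, which exists since $j(\alpha_0)=\alpha_1\neq\alpha_0$. If $j(\gamma)<\gamma$, then $j(j(\gamma))=j(\gamma)$ by minimality, while strict monotonicity gives $j(j(\gamma))<j(\gamma)$, a contradiction. So $j(\gamma)>\gamma$. Put $\gamma_i=j^i(\gamma)$. Applying $j$ repeatedly to $\gamma_0<\gamma_1$ we get $\gamma_0<\gamma_1<\gamma_2<\cdots$. Every $\xi\in M$ with $\xi<\gamma_0$ is fixed by $j$.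

**Step 5: indiscernibility.** This step shows that the $\gamma_i$ cannot be told apart, even with parameters below $\gamma_0$; the parameters are what makes the induction run. We claim, for every $k\ge0$:

*$C(k)$: for every formula $\varphi(x_1,\dots,x_m,y_1,\dots,y_k)$ with $m\ge0$, and all $i_1<\dots<i_k$,*
$$\mathfrak A\models\forall \vec x<\gamma_0\;\bigl(\varphi(\vec x,\gamma_{i_1},\dots,\gamma_{i_k})\leftrightarrow\varphi(\vec x,\gamma_0,\dots,\gamma_{k-1})\bigr).$$

$C(0)$ is trivial. Assume $C(k)$, and let $i_0<\dots<i_k$ and $\varphi(\vec x,y_0,\dots,y_k)$ be given. The statement to be proved has parameters in $M\prec\mathfrak A$, so it suffices to treat $\vec\xi\in M$ with $\vec\xi<\gamma_0$. These are fixed by $j$. Applying the elementary map $j^{i_0}$,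
$$\varphi(\vec\xi,\gamma_0,\gamma_{i_1-i_0},\dots,\gamma_{i_k-i_0})\iff\varphi(\vec\xi,\gamma_{i_0},\gamma_{i_1},\dots,\gamma_{i_k}).\tag{4}$$
Next use $C(k)$ with $y_0$ treated as one more $x$-variable, for the indices $0\le i_1-i_0-1<\dots<i_k-i_0-1$:
$$\forall\vec x,y_0<\gamma_0\ \bigl(\varphi(\vec x,y_0,\gamma_{i_1-i_0-1},\dots,\gamma_{i_k-i_0-1})\leftrightarrow\varphi(\vec x,y_0,\gamma_0,\dots,\gamma_{k-1})\bigr).$$
Applying $j$ raises every index by one, including that of the bound:
$$\forall\vec x,y_0<\gamma_1\ \bigl(\varphi(\vec x,y_0,\gamma_{i_1-i_0},\dots,\gamma_{i_k-i_0})\leftrightarrow\varphi(\vec x,y_0,\gamma_1,\dots,\gamma_{k})\bigr).$$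
Now $y_0=\gamma_0$ is allowed, since $\gamma_0<\gamma_1$. With $\vec x=\vec\xi$ this gives
$$\varphi(\vec\xi,\gamma_0,\gamma_{i_1-i_0},\dots,\gamma_{i_k-i_0})\iff\varphi(\vec\xi,\gamma_0,\gamma_1,\dots,\gamma_k),$$
and together with (4) we obtain $C(k+1)$.

**Step 6: contradiction.** For each $k\ge1$ apply $C(k)$ with $m=0$ to the relation symbol for $f$ on $k$-sets. It says that $f$ is constant on $[\{\gamma_i:i<\omega\}]^k$. So $\{\gamma_i:i<\omega\}$ is an infinite homogeneous set for $f$, contrary to the choice of $f$. $\square$

If $\lambda\not\to(\omega)^{<\omega}_2$, we take $c$ from Lemma 6, and Lemma 5 gives $\lambda$ pairwise incomparable labelled trees.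

## 5. Two wheels glued along an edge

We now replace labelled arcs by planar gadgets. A gadget must be rigid: it may only map to a gadget of the same label, with its ends in the right order. We detect the ends by the odd cycles in their neighborhoods.

For odd $m,n\ge5$ let $A_{m,n}$ have vertices $h,r_0,\dots,r_{m-1},q_1,\dots,q_{n-1}$, put $q_0:=r_1$, and take the edges
$$hr_i,\quad r_ir_{i+1}\ (\text{indices mod }m),\qquad r_0q_i,\quad q_iq_{i+1}\ (\text{indices mod }n).$$
So $A_{m,n}$ is a wheel with hub $h$ and rim $C_m$, glued along the edge $r_0r_1$ to a wheel with hub $r_0$ and rim $C_n$. Note that $r_0r_1$ is a rim edge of the first wheel and a spoke of the second. The graph is planar: draw each wheel with $r_0r_1$ on the outer face, and glue.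

*Triangles.* No edge joins a vertex belonging only to the first wheel to one belonging only to the second, so a triangle lies in one of the wheels. As the rims have length $\ge5$, it contains the hub of that wheel. So the triangles are $hr_ir_{i+1}$ and $r_0q_iq_{i+1}$. Consecutive triangles of a wheel share a spoke, and $hr_0r_1$ and $r_0q_0q_1$ share the edge $r_0r_1$. Hence:

(T) every edge lies in a triangle, and any two triangles are linked by a chain of triangles in which consecutive ones share an edge.

*Neighborhoods.* Write $N(v)$ for the set of neighbors of $v$, and also for the subgraph it induces. $N(h)$ is the cycle $C_m$. $N(r_0)$ is the cycle $q_0q_1\dots q_{n-1}$ with the path $q_0\,h\,r_{m-1}$ hanging from it. $N(r_1)=\{r_0,h,r_2,q_1,q_{n-1}\}$ has the edges $r_0h,\,hr_2,\,r_0q_1,\,r_0q_{n-1}$, so it is a tree. For $2\le i\le m-1$, $N(r_i)$ is the path $r_{i-1}\,h\,r_{i+1}$ (with $r_m=r_0$), and for $1\le i\le n-1$, $N(q_i)$ is the path $q_{i-1}\,r_0\,q_{i+1}$ (with $q_n=q_0$). So only $h$ and $r_0$ have non-bipartite neighborhoods, and the shortest odd cycles there have lengths $m$ and $n$ respectively.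

Put $I_i=A_{m_i,n_i}$ with
$$(m_i,n_i)=(5,19),\ (7,17),\ (9,15),\ (11,13)\qquad\text{for }i=0,1,2,3,$$
and call $x=h$, $y=r_0$ the *terminals* of $I_i$.

**Lemma 7.** If $\theta:I_i\to I_j$ is a homomorphism, then $i=j$, $\theta(x)=x$ and $\theta(y)=y$.

*Proof.* $\theta$ maps $N(v)$ into $N(\theta(v))$. So an odd closed walk of length $\ell$ in $N(v)$ goes to one in $N(\theta(v))$, which then contains an odd cycle of length $\le\ell$. Hence $\theta(h)$ and $\theta(r_0)$ have non-bipartite neighborhoods. They are adjacent, hence distinct, so $\{\theta(h),\theta(r_0)\}=\{h,r_0\}$. If $\theta(h)=r_0$, then $n_j\le m_i$, which is impossible since $n_j\ge13>11\ge m_i$. So $\theta(h)=h$ and $\theta(r_0)=r_0$. This gives $m_j\le m_i$ and $n_j\le n_i$, that is, $j\le i$ and $j\ge i$. $\square$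

In particular $I_0,\dots,I_3$ represent the antichain of size 4 by finite planar graphs.

For a labelled tree $D$ with at least one arc, let $\Gamma(D)$ be obtained by replacing every arc $u\to v$ of label $i$ by a copy of $I_i$ with $x=u$, $y=v$, the other vertices being new. We collect its basic properties.

Two distinct arcs of a tree share at most one vertex. So distinct copies share at most one vertex, and this is a vertex of $D$. Consequently each edge of $\Gamma(D)$ lies in exactly one copy. Each copy is an induced subgraph: an edge with both ends in a copy $e$ but belonging to another copy $e'$ would give two common vertices of $e$ and $e'$. $\Gamma(D)$ is connected, because $D$ and the gadgets are.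

$\Gamma(D)$ is locally planar. Let a finite subgraph be given. Each of its vertices and edges lies in a copy, so finitely many copies cover it, and it lies in $\Gamma(D_0)$ for a finite subtree $D_0$ of $D$. Build $D_0$ by adding one arc at a time so that each new arc meets the previous subtree in one vertex. Then $\Gamma(D_0)$ arises from finite planar graphs by successively gluing at single vertices. This preserves planarity: draw both graphs with the common vertex on the outer face and place the drawings side by side.

**Lemma 8.** If $\Gamma(D)\to\Gamma(D')$, then there is a homomorphism of labelled trees $D\to D'$.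

*Proof.*

**Step 1: every triangle $abc$ of $\Gamma(D')$ lies in one copy.** This step excludes triangles formed by several gadgets. Let $ab,bc,ac$ lie in the copies $e_1,e_2,e_3$. If exactly two of these are equal, that copy contains $a,b,c$ and shares two vertices with the third copy, which is impossible. If all three are distinct, then each of $a,b,c$ is common to two copies, so it is a vertex of $D'$. The only vertices of $D'$ in a copy are its terminals, so $a,b,c$ are pairwise joined by arcs of $D'$. Then the tree $D'$ contains a triangle, which is impossible.

**Step 2: copies go to copies.** This step localizes a homomorphism $f:\Gamma(D)\to\Gamma(D')$. It maps triangles to triangles, and triangles sharing an edge to triangles sharing an edge. As an edge lies in only one copy, Step 1 shows that two such image triangles lie in the same copy. By (T), each copy of $I_i$ in $\Gamma(D)$ is mapped into a single copy of some $I_j$ in $\Gamma(D')$. Copies are induced, so this restriction is a homomorphism $I_i\to I_j$.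

**Step 3: reading off the tree map.** By Lemma 7, $j=i$ and the terminals $x,y$ go to the terminals $x,y$. Every vertex of $D$ is a terminal of some copy, so $f$ maps $V(D)$ into $V(D')$, and an arc $u\to v$ of label $i$ goes to an arc of label $i$. So $f$ restricted to $V(D)$ is a homomorphism of labelled trees. $\square$

**Proof of (i)⇒(ii), (ii)⇒(iii) and (ii)⇒(iv) in Theorem 1.** Assume (i). Take $c$ from Lemma 6 and the trees $D_\alpha$ $(\alpha<\lambda)$ built from it. By Lemmas 5 and 8, $\Gamma(D_\alpha)\not\to\Gamma(D_\beta)$ for $\alpha\neq\beta$. The graphs $\Gamma(D_\alpha)$ are connected and locally planar, so Lemma 3 gives (ii). Both (iii) and (iv) are special cases of (ii). $\square$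

## 6. Homogeneous sets for continuum many colors, and inaccessibility of $\kappa(\omega)$

For the converse we need the arrow in a form with more colors. The point is that a larger set has room to store one more bit about its own initial segment.

**Lemma 9.** Let $\lambda\to(\omega)^{<\omega}_2$ and let $F_n:[\lambda]^n\to X_n$ with $|X_n|\le2^{\aleph_0}$ $(n\ge1)$. There is an infinite $H\subseteq\lambda$ such that each $F_n$ is constant on $[H]^n$.

*Proof.* We may assume $X_n\subseteq\{0,1\}^\omega$. Let $\pi(n,k)=2^n3^k$ for $n\ge1$, $k\ge0$. This is injective on pairs, and $\pi(n,k)\ge n$. Define $g:[\lambda]^{<\omega}\to\{0,1\}$ as follows. If $|s|=\pi(n,k)$, let $g(s)$ be the $k$-th bit of $F_n(a)$, where $a$ is the set of the first $n$ elements of $s$. Let $g(s)=0$ for all other $s$. Let $H$ be infinite and homogeneous for $g$; shrinking it, we may assume that it has order type $\omega$. Each $a\in[H]^n$ can be extended by larger elements of $H$ to a set $s$ of size $\pi(n,k)$, and then the $k$-th bit of $F_n(a)$ is $g(s)$, which depends only on $\pi(n,k)$. So no bit of $F_n(a)$ depends on $a\in[H]^n$. $\square$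

**Lemma 10.** If $\kappa=\kappa(\omega)$ exists, it is strongly inaccessible.

*Proof.* Recall that strongly inaccessible means uncountable, regular, and $2^\mu<\kappa$ for all $\mu<\kappa$.

**Step 1: $\kappa$ is uncountable.** A finite set has no infinite subset, so $\kappa$ is infinite, and $\omega\not\to(\omega)^{<\omega}_2$ by (1).

**Step 2: $\kappa$ is regular.** We combine bad colorings on smaller pieces into a bad coloring on $\kappa$. Suppose $\mu=\mathrm{cf}(\kappa)<\kappa$. Partition $\kappa$ into intervals $J_\xi$ $(\xi<\mu)$ of size $<\kappa$, and for $x\in J_\xi$ put $i(x)=\xi$. By minimality of $\kappa$ choose $f_\xi:[J_\xi]^{<\omega}\to\{0,1\}$ and $f':[\mu]^{<\omega}\to\{0,1\}$ without infinite homogeneous sets. Put $F_1(\{x\})=(f_{i(x)}(\{x\}),f'(\{i(x)\}))$. For $n\ge2$ put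
$$F_n(a)=\begin{cases}(0,f_\xi(a))&\text{if }a\subseteq J_\xi,\\(1,f'(i[a]))&\text{if }i\text{ is injective on }a,\\2&\text{otherwise.}\end{cases}$$
Take $H$ from Lemma 9. A pair either lies in one interval or has $i$ injective on it. By constancy of $F_2$, one of these holds for all pairs from $H$. In the first case $H\subseteq J_\xi$ for some $\xi$, and $H$ is homogeneous for $f_\xi$. In the second case $i$ is injective on $H$, and the infinite set $i[H]$ is homogeneous for $f'$. Both are contradictions.

**Step 3: $\kappa$ is a strong limit.** We transfer a bad coloring from $\mu$ to $2^\mu$ by looking at the places where $0$–$1$ sequences differ. Suppose $\mu<\kappa\le2^\mu$; then $\mu$ is infinite. Let $x_\alpha\in\{0,1\}^\mu$ $(\alpha<\kappa)$ be distinct, let $\Delta(\alpha,\beta)$ be the first place where $x_\alpha$ and $x_\beta$ differ, and let $f:[\mu]^{<\omega}\to\{0,1\}$ have no infinite homogeneous set. For $n\ge1$ let $F_{n+1}(\alpha_0,\dots,\alpha_n)$ record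
$$f(\{\Delta(\alpha_0,\alpha_1),\dots,\Delta(\alpha_{n-1},\alpha_n)\})$$
and, for $n=2$, also which of $<,=,>$ holds between $\Delta(\alpha_0,\alpha_1)$ and $\Delta(\alpha_1,\alpha_2)$. Let $F_1$ be constant. Let $H=\{a_0<a_1<\cdots\}$ be as in Lemma 9, shrunk to order type $\omega$, and put $\delta_i=\Delta(a_i,a_{i+1})$. The same sign holds for all triples from $H$.

If it is $>$, then $\delta_0>\delta_1>\cdots$, which is impossible for ordinals.

If it is $=$, let $\delta=\Delta(a_0,a_1)=\Delta(a_1,a_2)$. At place $\delta$ the bit of $x_{a_1}$ differs from those of $x_{a_0}$ and $x_{a_2}$, so $x_{a_0}(\delta)=x_{a_2}(\delta)$. But the triples $(a_0,a_2,a_3)$ and $(a_1,a_2,a_3)$ give $\Delta(a_0,a_2)=\Delta(a_2,a_3)=\Delta(a_1,a_2)=\delta$, so $x_{a_0}(\delta)\ne x_{a_2}(\delta)$, a contradiction.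

If it is $<$, then $\delta_0<\delta_1<\cdots$. For $i<j$ we get $\Delta(a_i,a_j)=\delta_i$: the sequences $x_{a_{i+1}},\dots,x_{a_j}$ agree up to and including place $\delta_i$, while $x_{a_i}$ and $x_{a_{i+1}}$ first differ there. For $i_1<\dots<i_n$, the values of $\Delta$ on consecutive members of $a_{i_1},\dots,a_{i_n},a_{i_n+1}$ are therefore $\delta_{i_1},\dots,\delta_{i_n}$. By constancy of $F_{n+1}$, $f(\{\delta_{i_1},\dots,\delta_{i_n}\})$ depends only on $n$. So $\{\delta_i:i<\omega\}$ is an infinite homogeneous set for $f$, a contradiction. $\square$

## 7. Cutting a locally planar graph into countable pieces along a tree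

Now let $\lambda\to(\omega)^{<\omega}_2$ and let $G_\alpha$ $(\alpha<\lambda)$ be locally planar. We must find $\alpha<\beta$ with $G_\alpha\to G_\beta$. If all $G_\alpha$ were countable, we would color $\alpha$ by the isomorphism type of $G_\alpha$, and two would agree. For large graphs there may be far more than $2^{\aleph_0}$ isomorphism types, and Lemma 9 does not apply to such a coloring. What planarity gives us is a decomposition into countable pieces along a tree of finite levels. This section constructs it. The tree may branch uncountably often, and the next section deals with that.

For a set $C$ of vertices let $N(C)$ be the set of vertices outside $C$ with a neighbor in $C$. A vertex set is called *connected* if it induces a connected subgraph. "Countable" includes "finite".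

**Definition.** For a $k$-set $A\subseteq V(G)$, an *$A$-connector* is a nonempty finite connected $K\subseteq V(G)\setminus A$ such that every $a\in A$ has a neighbor in $K$. The graph $G$ has property $\mathrm P_k$ $(k\ge1)$ if no $k$-set $A$ has uncountably many pairwise disjoint $A$-connectors.

In an induced subgraph there are no new connectors, so $\mathrm P_k$ passes to induced subgraphs. *Locally planar graphs have $\mathrm P_3$*: three disjoint connectors for a 3-set $A$ would, together with $A$, span a finite subgraph with a $K_{3,3}$ minor (contract each connector to a vertex). But $K_{3,3}$ is not planar, and minors of planar graphs are planar. The number 3 cannot be lowered to 2: in $K_{2,\kappa}$ with $\kappa$ uncountable, each of the $\kappa$ non-center vertices alone is an $\{a,b\}$-connector.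

**Lemma 11.** Let $G$ have $\mathrm P_k$ and let $S\subseteq V(G)$ be countable. There is a countable $M\supseteq S$ such that $|N(C)|<k$ for every component $C$ of $G-M$.

*Proof.* For each $k$-set $A$ fix, by Zorn's lemma, a maximal family $\mathcal F_A$ of pairwise disjoint $A$-connectors. It is countable by $\mathrm P_k$, and its members are finite. Let
$$M_0=S,\qquad M_{i+1}=M_i\cup\bigcup_{A\in[M_i]^k}\bigcup\mathcal F_A,\qquad M=\bigcup_iM_i .$$
By induction all $M_i$ are countable, and so is $M$. Suppose some component $C$ of $G-M$ has $|N(C)|\ge k$, and choose a $k$-set $A\subseteq N(C)\subseteq M$. Then $A\subseteq M_i$ for some $i$. Choose for each $a\in A$ a neighbor in $C$ and join these finitely many vertices by paths in $C$. This gives an $A$-connector $K\subseteq C$. The members of $\mathcal F_A$ are subsets of $M_{i+1}\subseteq M$, so $K$ is disjoint from all of them. This contradicts the maximality of $\mathcal F_A$. $\square$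

**Lemma 12.** Let $G$ have $\mathrm P_k$. There are a rooted tree $T$, all of whose nodes have finite level, and countable sets $V_t\subseteq V(G)$ $(t\in T)$ with $V_{\rm root}=\emptyset$ and $V_t\ne\emptyset$ otherwise, such that

- (D1) every vertex and every edge of $G$ lies in some $G[V_t]$;
- (D2) for each vertex $v$, the set $\{t:v\in V_t\}$ is a connected subset of $T$.

For example, let $G=K_{2,\kappa}$. Below the root put one node $t$ with $V_t=\{a,b\}$, and below $t$ one node $s_\ell$ for each non-center vertex $\ell$, with $V_{s_\ell}=\{a,b,\ell\}$. Both conditions are immediate. The node $t$ has $\kappa$ children.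

*Proof.*

**Step 1: construction.** We apply Lemma 11 over and over, inside the components that remain. Each node $t\neq$ root will carry a connected set $C_t\neq\emptyset$ with $|N(C_t)|<k$. The children of the root correspond to the components of $G$, with $C_t$ that component; here $N(C_t)=\emptyset$. Given $t$ with $C_t$, apply Lemma 11 to the graph $G[C_t\cup N(C_t)]$ and $S=N(C_t)\cup\{w\}$ for some $w\in C_t$. Let $V_t$ be the resulting countable set, and put
$$\mathrm{New}_t=V_t\cap C_t\neq\emptyset,\qquad\text{so}\qquad V_t=N(C_t)\cup\mathrm{New}_t .$$
The children $s$ of $t$ correspond to the components of $G[C_t]-\mathrm{New}_t$, with $C_s$ that component. We have to check $|N(C_s)|<k$. A neighbor outside $C_s$ of a vertex of $C_s\subseteq C_t$ lies in $C_t\cup N(C_t)$ and not in another component of $G[C_t]-\mathrm{New}_t$; hence it lies in $V_t$. So $N(C_s)\subseteq V_t$. Since $C_s$ is a component of $G[C_t\cup N(C_t)]-V_t$, Lemma 11 gives $|N(C_s)|<k$.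

**Step 2: the sets $\mathrm{New}_t$ cover $V(G)$.** We must exclude a vertex that escapes along an infinite branch; this is where the bound $k$, which does not depend on $t$, is used. Suppose $v$ is in no $\mathrm{New}_t$. Then there is a branch $t_1,t_2,\dots$ ($t_n$ of level $n$) with $v\in C_{t_n}$ for all $n$. Let $D$ be the component of $G[\bigcap_nC_{t_n}]$ containing $v$. Let $u\in N(D)$. Then $u\notin\bigcap_nC_{t_n}$, as otherwise $u\in D$. The sets $C_{t_n}$ decrease, so $u\notin C_{t_m}$ for all large $m$; as $u$ is adjacent to $D\subseteq C_{t_m}$, we have $u\in N(C_{t_m})$ for all large $m$. Hence every finite subset of $N(D)$ is contained in some $N(C_{t_m})$ and has fewer than $k$ elements. So $N(D)$ is finite, and $N(D)\subseteq N(C_{t_m})$ for some $m$. For this $m$ no vertex of $N(D)$ lies in the connected set $C_{t_m}\supseteq D$, so $C_{t_m}=D$. But $\emptyset\neq\mathrm{New}_{t_m}\subseteq C_{t_m}$ is disjoint from $C_{t_{m+1}}\supseteq D$, a contradiction.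

**Step 3: condition (D2).** We locate each vertex at the node where it is new. The sets $\mathrm{New}_t$ are pairwise disjoint: if $s$ is a proper descendant of $t$, then $C_s\subseteq C_t\setminus\mathrm{New}_t$, and incomparable nodes have disjoint sets $C$. So each $v$ lies in $\mathrm{New}_{t(v)}$ for a unique node $t(v)$. Let $v\in V_t$ with $t\neq t(v)$. Then $v\in N(C_t)$. If the parent $t^-$ of $t$ were the root, $N(C_t)$ would be empty; so $t^-$ is not the root, and $v\in N(C_t)\subseteq V_{t^-}$ by Step 1. Repeat this with $t^-$ in place of $t$. The climb must stop, and it can stop only at $t(v)$. So from every $t$ with $v\in V_t$ we reach $t(v)$ going upwards with $v$ in all parts on the way, which proves (D2).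

**Step 4: condition (D1).** Vertices are covered by Step 2. Let $uv$ be an edge. If $t(u)=t(v)$, both ends lie in $V_{t(u)}$. If $t(u)$ and $t(v)$ are incomparable, then $u\in C_s$ and $v\in C_{s'}$ for distinct siblings $s,s'$. These sets are distinct components of one induced subgraph, so $u,v$ are not adjacent, a contradiction. Otherwise let, say, $s=t(v)$ be a proper descendant of $t(u)$. Then $v\in C_s$, while $u\in\mathrm{New}_{t(u)}$ is not in $C_s$. So $u\in N(C_s)\subseteq V_s$, and both $u$ and $v$ lie in $V_s$. $\square$

## 8. A game in which the second player copies from the next board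

**Theorem 13.** Let $\lambda\to(\omega)^{<\omega}_2$ and let $G_\alpha$ $(\alpha<\lambda)$ be graphs, each having $\mathrm P_k$ for some finite $k$ (which may depend on $\alpha$). Then $G_\alpha\to G_\beta$ for some $\alpha<\beta$.

A homomorphism on all of $G_\alpha$ needs a choice on every piece $V_t$, and there may be too many pieces to color. But a single branch of the tree carries only countably much information. So we let an opponent choose the branch and ask whether we can keep extending a partial homomorphism along it. If there is no homomorphism, the opponent has winning strategies for all pairs $\alpha<\beta$. We beat one of these strategies by playing against many of them at once: on the board $(\alpha_0,\alpha_1)$ we answer by copying the opponent's move on the board $(\alpha_1,\alpha_2)$, and there by copying from $(\alpha_2,\alpha_3)$, and so on.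

*Proof.* Fix decompositions $(T^\alpha,(V^\alpha_t))$ as in Lemma 12, and surjections $e^\alpha_t:\omega\to V^\alpha_t$ for $t\ne$ root.

**Step 1: the game $\mathcal G(\alpha,\beta)$.** This step turns homomorphisms into strategies. Let $t_0$ be the root of $T^\alpha$ and $g_0=\emptyset$. In round $n\ge1$, player I chooses a child $t_n$ of $t_{n-1}$ in $T^\alpha$. Then player II chooses a homomorphism $g_n:G_\alpha[V^\alpha_{t_n}]\to G_\beta$ agreeing with $g_{n-1}$ on $V^\alpha_{t_n}\cap V^\alpha_{t_{n-1}}$. A player who cannot move loses, and infinite plays are won by II.

**Step 2: if I has no winning strategy, then II has one.** Call a position with I to move *good* if I has no winning strategy from it. From a good position, after any move of I, player II has an answer leading to a good position. Otherwise I could make that move and then follow, after each answer of II (if there is any), a winning strategy from the resulting position; this would be a winning strategy from the given position. So if the initial position is good, II can always answer so that the position stays good. Then II is never stuck, and wins, since infinite plays are won by II.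

**Step 3: if II has a winning strategy, then $G_\alpha\to G_\beta$.** For each node $t\neq$ root let I play the path from the root to $t$, and let $g_t$ be the final answer of II's strategy; put $g_{\rm root}=\emptyset$. The play leading to $t$ extends the play leading to its parent $t^-$, so $g_t$ and $g_{t^-}$ agree on $V_t\cap V_{t^-}$. If $v\in V_s\cap V_t$, then by (D2) the path in $T$ from $s$ to $t$ runs through nodes whose parts contain $v$, and so $g_s(v)=g_t(v)$. Hence the $g_t$ fit together to a map on $V(G_\alpha)$, which is everywhere defined and a homomorphism by (D1).

Suppose now that $G_\alpha\not\to G_\beta$ for all $\alpha<\beta$. By Steps 2 and 3, player I has a winning strategy $\sigma_{\alpha\beta}$ in $\mathcal G(\alpha,\beta)$ for all $\alpha<\beta$.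

**Step 4: the copied moves.** This step defines, for tuples of ordinals, the moves that copying would produce. Start with two rounds. Let $t_1(\alpha_0,\alpha_1)$ be the first move of $\sigma_{\alpha_0\alpha_1}$. To answer it, look at the first move $t_1(\alpha_1,\alpha_2)$ on the next board and try
$$g_1:\ e^{\alpha_0}_{t_1(\alpha_0,\alpha_1)}(i)\mapsto e^{\alpha_1}_{t_1(\alpha_1,\alpha_2)}(i)\qquad(i<\omega).$$
If this is a legal answer, $\sigma_{\alpha_0\alpha_1}$ responds with a node $t_2(\alpha_0,\alpha_1,\alpha_2)$. In general, by recursion on $n\ge1$ we define, for some tuples $\alpha_0<\dots<\alpha_n$, a node $t_n(\alpha_0,\dots,\alpha_n)\in T^{\alpha_0}$ of level $n$. The node $t_1(\alpha_0,\alpha_1)$ is as above. The node $t_{n+1}(\alpha_0,\dots,\alpha_{n+1})$ is defined if and only if the following holds: for all $1\le m\le n$ both $t_m(\alpha_0,\dots,\alpha_m)$ and $t_m(\alpha_1,\dots,\alpha_{m+1})$ are defined, the rules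
$$g_m:\ e^{\alpha_0}_{t_m(\alpha_0,\dots,\alpha_m)}(i)\ \mapsto\ e^{\alpha_1}_{t_m(\alpha_1,\dots,\alpha_{m+1})}(i)\qquad(i<\omega)\tag{5}$$
give well-defined functions, and $g_1,\dots,g_n$ are legal moves of II answering $t_1(\alpha_0,\alpha_1),\dots,t_n(\alpha_0,\dots,\alpha_n)$ in $\mathcal G(\alpha_0,\alpha_1)$. In that case $t_{n+1}(\alpha_0,\dots,\alpha_{n+1})$ is the answer of $\sigma_{\alpha_0\alpha_1}$ to this position.

This makes sense. The map $g_m$ depends only on $\alpha_0,\dots,\alpha_{m+1}$, and by induction $t_m(\alpha_0,\dots,\alpha_m)$ is the answer of $\sigma_{\alpha_0\alpha_1}$ to $g_1,\dots,g_{m-1}$. So the position is consistent with $\sigma_{\alpha_0\alpha_1}$, and as this strategy is winning, I can move.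

**Step 5: the coloring.** This step records just enough to make copying legal. For $n\ge1$ color $[\lambda]^{n+1}$ as follows. If $t_m=t_m(\alpha_0,\dots,\alpha_m)$ is defined for all $1\le m\le n$, then $F_{n+1}(\alpha_0,\dots,\alpha_n)$ is the pair of relations
$$\{((m,i),(m',i')): e_{t_m}^{\alpha_0}(i)=e_{t_{m'}}^{\alpha_0}(i')\},\qquad \{((m,i),(m',i')): e_{t_m}^{\alpha_0}(i)\,e_{t_{m'}}^{\alpha_0}(i')\in E(G_{\alpha_0})\}$$
on $\{1,\dots,n\}\times\omega$. Otherwise the color is a symbol $\ast$. Let $F_1$ be constant. There are at most $2^{\aleph_0}$ colors. By Lemma 9 (and shrinking to order type $\omega$) there is $H=\{\eta_0<\eta_1<\cdots\}\subseteq\lambda$ such that $F_{n+1}$ is constant on $[H]^{n+1}$ for each $n\ge1$.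

**Step 6: on $H$ copying never fails.** We show that for each $n\ge1$, $t_n$ is defined on all increasing $(n+1)$-tuples from $H$. This is clear for $n=1$. Assume it for $1,\dots,n$, and let $\zeta_0<\dots<\zeta_{n+1}$ be in $H$. Then
$$F_{n+1}(\zeta_0,\dots,\zeta_n)=F_{n+1}(\zeta_1,\dots,\zeta_{n+1})\neq\ast .$$
Consider the maps $g_m$ of (5) for $\zeta_0,\dots,\zeta_{n+1}$. Equality of the first relations says that two names $(m,i)$ and $(m',i')$ denote the same vertex of $G_{\zeta_0}$ if and only if their counterparts denote the same vertex of $G_{\zeta_1}$. So $g_1,\dots,g_n$ are well defined and their union is a function; in particular consecutive ones agree where required. Equality of the second relations says that the $g_m$ preserve edges. So $g_1,\dots,g_n$ are legal, and $t_{n+1}(\zeta_0,\dots,\zeta_{n+1})$ is defined.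

**Step 7: contradiction.** By Step 6, in $\mathcal G(\eta_0,\eta_1)$ the moves $t_n(\eta_0,\dots,\eta_n)$ of I and
$$e^{\eta_0}_{t_n(\eta_0,\dots,\eta_n)}(i)\mapsto e^{\eta_1}_{t_n(\eta_1,\dots,\eta_{n+1})}(i)$$
of II, $n=1,2,\dots$, form an infinite play in which I follows the winning strategy $\sigma_{\eta_0\eta_1}$. But infinite plays are won by II, a contradiction. $\square$

**Proof of the rest of Theorem 1.** Locally planar graphs have $\mathrm P_3$, so the "moreover" part is Theorem 13. It gives (iii)⇒(i): if (i) fails, any $\lambda$ locally planar graphs contain $G_\alpha\to G_\beta$ with $\alpha<\beta$, so they do not represent an antichain. It also gives (iv)⇒(i): a representation of $\lambda^*$ is a sequence $(G_\alpha)_{\alpha<\lambda}$ with $G_\alpha\to G_\beta\Leftrightarrow\alpha\ge\beta$, so that $G_\alpha\not\to G_\beta$ for all $\alpha<\beta$. With Section 5, all four conditions are equivalent. $\square$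

**Proof of Corollary 2.** If there is no $\omega$-Erdős cardinal, every infinite $\lambda$ satisfies (i), so all partial orders are representable. If $\kappa(\omega)$ exists, the antichain of size $\kappa(\omega)$ is not representable. This is the stated equivalence. By Lemma 10, a model without inaccessible cardinals has no $\omega$-Erdős cardinal. If ZFC is consistent, so is ZFC + "there is no inaccessible cardinal": if there is an inaccessible and $\kappa$ is the least one, then $V_\kappa$ is a model of ZFC without inaccessibles. This gives the first item. For the second, a Ramsey cardinal $\kappa$ gives, for each $f:[\kappa]^{<\omega}\to\{0,1\}$, a homogeneous set of size $\kappa$, so $\kappa\to(\omega)^{<\omega}_2$ and $\kappa(\omega)$ exists; the rest of the item follows from the equivalence and the first item. For the third, an infinite cardinal below the first strongly inaccessible one satisfies (i) by Lemma 10, and finite orders are covered by $\lambda=\omega$. $\square$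

## 9. Minor-closed classes, ordinals, and oriented forests

The same tools give three further statements.

**Theorem 14.** Let $\mathcal C$ be a minor-closed class of finite graphs containing all finite planar graphs, but not all finite graphs. Theorem 1 holds verbatim with "locally planar" replaced by "all finite subgraphs belong to $\mathcal C$".

*Proof.* (i)⇒(ii): the graphs used in Section 5 are locally planar, and (ii)⇒(iii), (ii)⇒(iv) are again trivial. For the rest, there is $t$ with $K_t\notin\mathcal C$, as every finite graph is a subgraph of a complete graph. Let all finite subgraphs of $G$ be in $\mathcal C$. If a $t$-set had $t$ pairwise disjoint connectors, a finite subgraph of $G$ would have a $K_{t,t}$ minor. Contracting a perfect matching of $K_{t,t}$ yields $K_t$, so $K_t\in\mathcal C$, a contradiction. So $G$ has $\mathrm P_t$. Theorem 13 gives the "moreover" part, and (iii)⇒(i) and (iv)⇒(i) follow as in Section 8. $\square$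

More generally, Theorem 13 shows that no antichain of size $\kappa(\omega)$ is representable even by the class of all graphs having $\mathrm P_k$ for some finite $k$.

Size alone is not the obstruction, since well-orders of any length can be represented.

**Theorem 15.** In ZFC, every ordinal is representable by locally planar graphs.

*Proof.* Assign to each ordinal $\alpha$ the graph $\Gamma(E_\alpha)$, with $E_\alpha$ from Section 3. If $\alpha\le\beta$, then
$$z\mapsto z,\qquad\langle\alpha,\delta_1,\dots,\delta_n\rangle\mapsto\langle\beta,\delta_1,\dots,\delta_n\rangle$$
is a homomorphism $E_\alpha\to E_\beta$, and it induces $\Gamma(E_\alpha)\to\Gamma(E_\beta)$. Conversely, if $\Gamma(E_\alpha)\to\Gamma(E_\beta)$, then $E_\alpha\to E_\beta$ by Lemma 8, and $\alpha\le\beta$ by Lemma 4. $\square$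

For directed graphs a homomorphism maps arcs to arcs, with their direction. An *oriented forest* is obtained from a forest by choosing a direction for each edge.

**Theorem 16.** Theorem 1 also holds with "locally planar graphs" replaced by "oriented forests" (possibly infinite, with directed homomorphisms).

*Proof.* *Negative part and "moreover".* A forest has $\mathrm P_2$, since two disjoint connectors for a 2-set give a cycle. Lemma 12 applies to the underlying graph. The proof of Theorem 13 goes through with directed homomorphisms, recording arcs instead of edges in the coloring. The implications (iii)⇒(i) and (iv)⇒(i) follow as before.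

*Positive part.* The argument of Lemma 3 works for oriented trees and forests, so it suffices to find $\lambda$ oriented trees that are pairwise homomorphism-incomparable when (i) holds. Take $D_\alpha$ with $c$ from Lemma 6. Let $a_i=2,3,4,5$ and $b_i=7-a_i$ for $i=0,1,2,3$. Form $O_\alpha$ from $D_\alpha$ by replacing each arc $u\to v$ of label $i$ by an oriented path
$$u=p_0\to p_1\to\dots\to p_{a_i}\leftarrow p_{a_i+1}\to\dots\to p_{a_i+1+b_i}=v,$$
and adding a directed path of length $11$ ending at the root $r$, the *tail*. Let $F:O_\alpha\to O_\beta$ be a homomorphism. We show that there is a homomorphism $D_\alpha\to D_\beta$; Lemma 5 then gives $\alpha=\beta$.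

Note that in an oriented tree a walk along the direction of the arcs never repeats a vertex, since otherwise there would be a cycle or a pair of opposite arcs. So directed paths are mapped to directed paths of the same length.

**Step 1: directed paths without tail arcs have length at most 10.** This step makes the tail recognizable. In each replacing path $p_{a_i}$ is a sink and $p_{a_i+1}$ is a source. So a directed path can contain $p_{a_i}$ only as its last vertex and $p_{a_i+1}$ only as its first. If it uses an arc $p_{a_i+1}\to p_{a_i}$, it consists of this arc alone and has length 1. Otherwise, if it has no tail arcs, all its arcs lie in *first sections* $p_0\to\dots\to p_{a_i}$ and *second sections* $p_{a_i+1}\to\dots\to v$. A first section cannot be left in the forward direction except by stopping, because it ends in a sink with no branching before it. A second section can be entered only at its start, which is a source. So the path is a piece of at most one second section, followed by a piece of at most one first section. Its length is at most $\max b_i+\max a_i=10$.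

**Step 2: $F(r)=r$.** The image of the tail is a directed path of length $11$, so by Step 1 it contains a tail arc. Arcs into tail vertices are tail arcs, so the image starts on the tail, and it follows the tail to $r$. Either it ends at $r$, or it continues from $r$. The arcs leaving $r$ are first arcs of replacing paths, so in the latter case it ends at a vertex $p_s$ with $1\le s\le a_j\le5$ of a replacing path of some label $j$ leaving $r$. Then $F(r)=p_s$, and directed paths starting at $p_s$ have length $\le a_j-s<5$. But in $O_\alpha$ a directed path of length $a_3=5$ starts at $r$, because of the arc of label 3, and its image starts at $F(r)$. This is a contradiction.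

**Step 3: following one arc.** This step shows that $F$ respects replacing paths. Let $u\to v$ be an arc of $D_\alpha$ of label $i$ and let $F(u)=u'$ be a vertex of $D_\beta$; put $a=a_i$, $b=b_i$. The image of the replacing path is a walk starting at $u'$ with the pattern $+^a-+^b$, where $+$ means a step along an arc and $-$ a step against an arc. The only arcs leaving $u'$ are first arcs of replacing paths, so the first step enters a replacing path $p_0=u',p_1,\dots$ of some label $j$. Since $p_{a_j}$ is a sink, $a\le a_j$. After $a$ steps the walk is at $p_a$, where $a\ge2$.

Suppose $a<a_j$. The only arc into $p_a$ comes from $p_{a-1}$, so the step $-$ leads to $p_{a-1}$, an interior vertex of the replacing path. The following $b$ steps $+$ are forced along the first section, and they need $a-1+b\le a_j$. But $a-1+b=6>5\ge a_j$, a contradiction.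

So $a=a_j$, that is, $j=i$. Suppose the step $-$ leads from $p_a$ to $p_{a-1}$. Then the next step $+$ leads to the sink $p_a$, and no further $+$ is possible although $b\ge2$. So it leads to $p_{a+1}$. The next step $+$ cannot lead to the sink $p_a$, for the same reason, so it leads to $p_{a+2}$. From there on the steps are forced, and after $b=b_j$ steps $+$ in all the walk is at the end $v'$ of this replacing path. So $F(v)=v'$, and $u'\to v'$ is an arc of $D_\beta$ of label $i$.

**Step 4: the tree map.** All arcs of $D_\alpha$ point away from the root, so every vertex of $D_\alpha$ is reached from $r$ along arcs. Starting from $F(r)=r$ and applying Step 3 repeatedly, we see that $F$ restricts to a homomorphism $D_\alpha\to D_\beta$ of labelled trees. $\square$
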